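\title{Infinitely many classes of two-pointed hypergraphs in Maker--Breaker games}

\begin{abstract}
Hypergraphs with $k$ distinguished vertices can be glued along these vertices, and they are ordered by how much they help Maker in the Maker--Breaker game after gluing to an arbitrary partner. It was conjectured that the resulting poset $\mathcal H_k$ of equivalence classes is finite for every $k$. We show that $\mathcal H_k$ is finite if and only if $k\le 1$. The proof encodes lattice terms as hypergraphs, in such a way that the game on two glued hypergraphs imitates the verification of an inequality between terms. We also show that $\mathcal H_k$ has binary meets, that it contains infinite ascending and descending chains for $k\ge2$ and an infinite antichain for $k\ge3$, and that the free lattice generated by two 2-element chains order-embeds in $\mathcal H_2$.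
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{hypergraph} is a pair $H=(V,E)$, where $V$ is a finite set of vertices and $E$ is a set of subsets of $V$, the edges. In the \emph{weak positional game}, or \emph{Maker--Breaker game}, on $H$, two players alternately claim previously unclaimed vertices, Maker first, until all vertices are taken. Maker wins if he claims all vertices of some edge; otherwise Breaker wins. We call $H$ a \emph{winner} if Maker has a winning strategy, and \emph{safe} otherwise. The empty edge is allowed; a hypergraph that has it is a winner.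

A \emph{$k$-pointed hypergraph} is a hypergraph with $k$ distinct distinguished vertices $p_1,\dots,p_k$, its \emph{points}. The \emph{$k$-point union} $A\sqcup B$ of two $k$-pointed hypergraphs is obtained from their disjoint union by identifying the $i$-th point of $A$ with the $i$-th point of $B$ for each $i$; its edge set is the union of the two edge sets. Write $A\preceq B$ if, for every $k$-pointed hypergraph $X$,
\[
A\sqcup X \text{ is a winner}\quad\Longrightarrow\quad B\sqcup X\text{ is a winner.}
\]
This relation is reflexive and transitive. Call $A$ and $B$ \emph{equivalent} if $A\preceq B$ and $B\preceq A$, and let $\mathcal H_k$ be the poset of equivalence classes. We write $A\prec B$ if $A\preceq B$ and $B\not\preceq A$.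

The class of $A$ records what the rest of a board can learn about a region $A$ that meets it in only $k$ vertices: equivalent regions can be exchanged without changing the outcome. For $k=0$ the class records one bit, whether $A$ is a winner. For $k=1$ it is known that there are exactly three classes, and they are told apart by two bits: whether Maker wins $A$, and whether he wins $A$ when the point is given to him in advance (Proposition~\ref{prop:small}). One would guess that the pattern continues. Each point is unclaimed, Maker's or Breaker's, so the interface between $A$ and $X$ has only $3^k$ states, and it seems that only a bounded amount of information can pass through it. The conjecture posed in \cite{posgames} says that \emph{$\mathcal H_k$ is finite for every $k\ge0$}. We disprove it.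

\begin{theorem}\label{thm:main}
There are 2-pointed hypergraphs $A_n$ $(n\ge0)$ with $A_n\not\preceq A_m$ whenever $n<m$. Hence $\mathcal H_k$ is infinite for all $k\ge2$, and $\mathcal H_k$ is finite if and only if $k\le1$.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] For every $k$, any two elements of $\mathcal H_k$ have a greatest lower bound, given by the explicit gadget $\wedge$ of Section~\ref{sec:gadgets}.
\item[(b)] For $k\ge2$, the poset $\mathcal H_k$ contains an infinite strictly descending chain and an infinite strictly ascending chain. In fact the free lattice generated by the poset $\mathbf 2+\mathbf 2$ order-embeds in $\mathcal H_2$.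
\item[(c)] For $k\ge3$, the poset $\mathcal H_k$ contains an infinite antichain.
\end{enumerate}
\end{theorem}

Here $\mathbf 2+\mathbf 2$ is the disjoint union of two 2-element chains; free lattices are recalled in Section~\ref{sec:more}. We do not settle whether $\mathcal H_2$ contains an infinite antichain.

What the guess overlooks is that the players can negotiate for a long time \emph{which} parts of $A$ and $X$ will finally meet at the points, without touching the points. Forcing moves give a gadget $\vee$ in which Maker chooses one of two hypergraphs and a gadget $\wedge$ in which Breaker chooses. Nesting them turns a lattice term $t$ into a hypergraph $G(t)$. In $G(s)\sqcup G(t)$ Maker decides where the next choice is made, exactly as one does when deriving an inequality $s^*\le t$ between $t$ and the dual of $s$. We show that Maker wins $G(t)\sqcup G(t^*)$, and that Breaker wins $G(s)\sqcup G(t)$ as soon as $s^*\le t$ fails in some lattice. So terms with different values give inequivalent hypergraphs, and it remains to find, on two points, enough building blocks to generate an infinite lattice.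

\section{Positions, and the cases $k\le1$}\label{sec:basic}

For disjoint sets $M,N$ let $H^{+M-N}$ be the position after Maker has claimed $M$ and Breaker has claimed $N$: delete the edges that meet $N$, remove $M$ from the remaining edges, and remove $M\cup N$ from $V$. Elements of $M\cup N$ outside $V$ are ignored, and we abbreviate $H^{+z-y}$, $H^{+M}$, $H^{-y}$ and so on. After Maker's move $z$ and Breaker's move $y$ the rest of the game is the game on $H^{+z-y}$. Hence a hypergraph without vertices is safe if and only if it has no edge, and a hypergraph $H$ with $V\ne\emptyset$ is safe if and only if for every $z\in V$ either $V=\{z\}$ and $H^{+z}$ has no edge, or $H^{+z-y}$ is safe for some $y\in V\setminus\{z\}$.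

\begin{lemma}[monotonicity]\label{lem:mono}
If $H$ is safe and every edge of $H'$ contains an edge of $H$, then $H'$ is safe.
\end{lemma}

\begin{proof}
We use induction on $|V(H')|$, for all $H$ at once. If $V(H')=\emptyset$, an edge of $H'$ would be empty and would force an empty edge in $H$; so $H'$ has no edge. Now let Maker claim $z\in V(H')$. If $V(H)=\{z\}$, then $H$ has no edge, so $H'$ has none. If $z\notin V(H)$, put $K=H$. Otherwise choose $y$ with $K=H^{+z-y}$ safe. If this $y$ lies in $V(H')$, Breaker claims it: an edge of $H'^{+z-y}$ is $e'\setminus\{z\}$ with $y\notin e'$, and $e'$ contains an edge $e$ of $H$, which avoids $y$, so $e'\setminus\{z\}$ contains the edge $e\setminus\{z\}$ of $K$; induction applies. In the two remaining cases, $z\notin V(H)$ or $y\notin V(H')$, every edge of $H'^{+z}$ already contains an edge of the safe hypergraph $K$. If no vertex is left, $H'^{+z}$ has no edge because $K$ has no empty edge. Otherwise Breaker claims any vertex, which only deletes edges, and induction applies.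
\end{proof}

The vertex sets of $H$ and $H'$ play no role in the lemma. In particular, adding or deleting isolated vertices does not change the outcome, deleting edges preserves safety, and
\begin{equation}\label{eq:claims}
H^{+M-N}\text{ safe},\quad M'\subseteq M,\quad N'\supseteq N,\quad M'\cap N'=\emptyset\quad\Longrightarrow\quad H^{+M'-N'}\text{ safe},
\end{equation}
since an edge $e\setminus M'$ of $H^{+M'-N'}$ contains the edge $e\setminus M$ of $H^{+M-N}$. It is convenient to let Breaker pass. A \emph{safe answer} to $z$ in $H$ is a vertex $y\neq z$ with $H^{+z-y}$ safe, or a \emph{pass} if $H^{+z}$ is safe.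

\begin{lemma}\label{lem:pass}
A hypergraph $H$ is safe if and only if it has no empty edge and every vertex has a safe answer.
\end{lemma}

\begin{proof}
If $H$ is safe and $V=\{z\}$, then $H^{+z}$ has no vertex and no edge, so passing is safe; if $|V|\ge2$, a safe vertex answer exists. Conversely, suppose $H^{+z}$ is safe. If $V=\{z\}$, then $H^{+z}$ has no edge; otherwise $H^{+z-y}$ is safe for every $y$ by \eqref{eq:claims}.
\end{proof}

A one-element edge $\{y\}$ is a \emph{threat}: with Breaker to move, every answer other than $y$ leaves a winner, and two different threats cannot both be met.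

For a pointed hypergraph, $P$ denotes its set of points and the other vertices are \emph{interior}. When we glue, we take the same set $P$ on both sides and disjoint interiors. A position $A^{+M-N}$ is pointed with the points $P\setminus(M\cup N)$, and $(A\sqcup X)^{+M-N}=A^{+M-N}\sqcup X^{+M-N}$. If $A\sqcup X$ is safe, then $A$ and $X$ are safe by Lemma~\ref{lem:mono}.

\begin{lemma}\label{lem:union}
\begin{enumerate}
\item[(a)] If $H_1$ and $H_2$ are safe and have disjoint vertex sets, then $H_1\cup H_2$ is safe.
\item[(b)] If there are pairwise disjoint 2-element sets such that every edge of $H$ contains one of them, then $H$ is safe.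
\item[(c)] If $A$ and $X$ are pointed, $A^{+P}$ is safe and $X$ is safe, then $A\sqcup X$ is safe.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use induction on the number of vertices: a safe answer to $z\in V(H_i)$ in $H_i$ leaves a union of two safe hypergraphs on disjoint vertex sets, so it is a safe answer in $H_1\cup H_2$. (b) A single 2-element edge is safe; apply (a) and Lemma~\ref{lem:mono}. (c) The vertices of $A^{+P}$ are the interior vertices of $A$, so $A^{+P}\cup X$ is safe by (a). An edge $e$ of $A$ contains the edge $e\setminus P$ of $A^{+P}$, so Lemma~\ref{lem:mono} applies to $A\sqcup X$.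
\end{proof}

Part (c) is Breaker's main tool: once one side is harmless even if Maker owns all the points, the two sides no longer interact.

\begin{lemma}\label{lem:embed}
For $j\le k$, adding $k-j$ isolated points defines an order-embedding $\mathcal H_j\to\mathcal H_k$.
\end{lemma}

\begin{proof}
Let $A'$ denote $A$ with the new points. If $X$ is $k$-pointed, then $A'\sqcup X$ is the $j$-point union of $A$ with $X$ regarded as $j$-pointed; so $A\preceq B$ implies $A'\preceq B'$. If $X$ is $j$-pointed, then $A'\sqcup X'$ is $A\sqcup X$ with isolated vertices added; so $A'\preceq B'$ implies $A\preceq B$.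
\end{proof}

\begin{proposition}\label{prop:small}
$\mathcal H_0$ has two elements. $\mathcal H_1$ is a chain of three elements: the \emph{trivial} class of all $A$ with $A^{+p}$ safe, the \emph{middle} class of all safe $A$ with $A^{+p}$ a winner, and the \emph{top} class of all winners, in increasing order.
\end{proposition}

\begin{proof}
For $k=0$, Lemmas \ref{lem:mono} and \ref{lem:union}(a) show that $A\sqcup X$ is a winner if and only if $A$ or $X$ is. So winners form one class and safe hypergraphs another.

Let $k=1$. If $A^{+p}$ is safe, so is $A$ by \eqref{eq:claims}; hence every $A$ is of exactly one of the three types. If $A$ is top, $A\sqcup X$ is always a winner. If $A$ is trivial, $A\sqcup X$ is a winner if and only if $X$ is, by Lemma~\ref{lem:union}(c). If $A$ is middle, $A\sqcup X$ is a winner if and only if $X^{+p}$ is: if $X^{+p}$ is a winner, Maker claims $p$, which leaves two disjoint winners, and Breaker's answer leaves one of them untouched; if $X^{+p}$ is safe, apply Lemma~\ref{lem:union}(c) with the roles of $A$ and $X$ exchanged. So the outcome of $A\sqcup X$ depends only on the type of $A$, and the types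 are ordered as stated because $X^{+p}$ is a winner whenever $X$ is. The types are realized by no edge, by the edge $\{p,v\}$, and by the edge $\{v\}$. A middle $X$ separates trivial from middle, and a trivial $X$ separates middle from top.
\end{proof}

\section{Gadgets for choosing}\label{sec:gadgets}

Let $A,A_1,A_2$ be $k$-pointed hypergraphs on the same points, with disjoint interiors. We define three new $k$-pointed hypergraphs; each keeps the vertices of its arguments, and the other named vertices are new and interior.
\begin{itemize}
\item $\vee(A_1,A_2)$ has the edges $\{d_1,d_2\}$ and $e\cup\{d_i\}$ for $e\in E(A_i)$, $i=1,2$.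
\item $\lambda(A)$ has the edges $\{g,c\}$ and $e\cup\{g\}$ for $e\in E(A)$.
\item $\wedge(A_1,A_2)$ has the edges $\{m,c_1,g_1\}$, $\{m,g_1,g_2\}$, $\{m,g_2,c_2\}$ and $e\cup\{m,g_i\}$ for $e\in E(A_i)$, $i=1,2$.
\end{itemize}
In $\vee$ the vertex $d_i$ guards $A_i$, and the edge $\{d_1,d_2\}$ lets Maker open one guard with tempo at the price of losing the other. In $\wedge$ nothing is active until Maker claims $m$. Then the path $c_1g_1,\ g_1g_2,\ g_2c_2$ of 2-element edges appears; it obliges Breaker to take one of the two guards at once, and the edge $c_ig_i$ lets Maker take the other guard with tempo. The gadget $\lambda$ is what remains of $\wedge$ after Breaker's choice; we need a name for it because Breaker's strategy has to handle this intermediate position.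

The gadgets commute with claims of points: for disjoint $M,N\subseteq P$ we have $\vee(A_1,A_2)^{+M-N}=\vee(A_1^{+M-N},A_2^{+M-N})$, and the same holds for $\lambda$ and $\wedge$, because the vertices added to the edges are interior.

\begin{lemma}\label{lem:force}
Let $X$ be $k$-pointed and $i\in\{1,2\}$. Up to isolated vertices,
\begin{gather*}
(\vee(A_1,A_2)\sqcup X)^{+d_i-d_{3-i}}=A_i\sqcup X,\qquad (\lambda(A)\sqcup X)^{+g-c}=A\sqcup X,\\
(\wedge(A_1,A_2)\sqcup X)^{+m-g_{3-i}}=\lambda(A_i)\sqcup X .
\end{gather*}
Every other answer to $d_i$ or to $g$, and every answer to $m$ outside $\{g_1,g_2\}$, leaves a winner. Consequently: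
\begin{enumerate}
\item[(a)] $A_i\preceq\vee(A_1,A_2)$;
\item[(b)] $A\preceq\lambda(A)$;
\item[(c)] if $A_1\sqcup X$ and $A_2\sqcup X$ are winners, then $\wedge(A_1,A_2)\sqcup X$ is a winner.
\end{enumerate}
\end{lemma}

\begin{proof}
The three identities are read off the edge lists; in the third, the edges avoiding $g_{3-i}$ become $\{c_i,g_i\}$ and $e\cup\{g_i\}$ with $e\in E(A_i)$. The moves $d_i$ and $g$ create the threats $\{d_{3-i}\}$ and $\{c\}$. If Breaker answers $m$ outside $\{g_1,g_2\}$, then $g_1,g_2$ and some $c_j$ are unclaimed, and Maker's move $g_j$ creates the two threats $\{c_j\}$ and $\{g_{3-j}\}$. Now (a) and (b) follow by playing $d_i$ and $g$. For (c), Maker plays $m$; the only answers to consider leave $\lambda(A_1)\sqcup X$ or $\lambda(A_2)\sqcup X$, which are winners by (b).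
\end{proof}

\begin{example}\label{ex:small}
Let $k=2$ and let $E_i$ have the single edge $\{p_i,v_i\}$. Put $D=\vee(E_1,E_2)$ and $C=\wedge(E_1,E_2)$. We show $D\not\preceq C$, using a copy $C'$ of $C$ with primed interior vertices as the test hypergraph.

Maker wins $D\sqcup C'$. He plays $m'$, and Breaker chooses $i$ by taking $g'_{3-i}$. Maker plays $g'_i$ (answer $c'_i$) and then copies Breaker's choice in $D$ by playing $d_i$ (answer $d_{3-i}$). The edges $\{p_i,v_i\}$ and $\{p_i,v'_i\}$ remain, and $p_i$ creates two threats.

Breaker wins $C\sqcup C'$, where both choices are his: he chooses branch 1 in $C$ and branch 2 in $C'$. Concretely, take the disjoint pairs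
\[
\{m,g_2\},\ \{g_1,c_1\},\ \{p_1,v_1\},\qquad \{m',g_1'\},\ \{g_2',c_2'\},\ \{p_2,v_2'\}.
\]
The edges $\{m,g_1,g_2\}$, $\{m,g_2,c_2\}$, $\{m,g_2,p_2,v_2\}$ of $C$ contain the first pair, $\{m,c_1,g_1\}$ contains the second and $\{m,g_1,p_1,v_1\}$ the third; the edges of $C'$ are covered in the same way with the indices exchanged. Lemma~\ref{lem:union}(b) applies.

Read $D$ as the term $x_1\vee x_2$ and $C$ as $x_1\wedge x_2$. The test for $D$ is its dual term, and $C$ fails this test just as the inequality $x_1\vee x_2\le x_1\wedge x_2$ fails in lattices. Note that in Maker's win no point is touched until the choices are over.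
\end{example}

\section{Leaves, terms and values}\label{sec:terms}

We nest the gadgets, starting from small pointed hypergraphs called leaves. A \emph{leaf system} consists of a poset $\Lambda$ of \emph{leaves}, an order-reversing involution $\ell\mapsto\ell^*$ of $\Lambda$, and a $k$-pointed hypergraph $G(\ell)$ for each leaf. We use two systems; $v$ and $u$ are interior vertices.

\emph{The antichain system} ($k\ge1$): $\Lambda=\{x_1,\dots,x_k\}$ is an antichain, $x_i^*=x_i$, and $G(x_i)$ has the single edge $\{p_i,v\}$.

This is the system of Example~\ref{ex:small}. For $k=2$ it is too poor. Recall that a \emph{lattice} is a poset in which any two elements $\alpha,\beta$ have a least upper bound $\alpha\vee\beta$ and a greatest lower bound $\alpha\wedge\beta$. The set $\{\alpha\wedge\beta,\alpha,\beta,\alpha\vee\beta\}$ is closed under both operations, so terms in two leaves take at most four values in any lattice. We therefore give each of the two points a weak and a strong leaf.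

\emph{The two-chain system} ($k=2$, points $p,q$): $\Lambda=\{a_0<a_1\}\cup\{b_0<b_1\}$ is the poset $\mathbf2+\mathbf2$, the involution exchanges $a_0$ with $a_1$ and $b_0$ with $b_1$, and the edge sets are
\begin{align*}
G(a_1)&:\ \{p,v\}, & G(a_0)&:\ \{p,q,v\},\ \{p,v,u\},\\
G(b_1)&:\ \{q,v\}, & G(b_0)&:\ \{p,q,v\},\ \{q,v,u\}.
\end{align*}
Exchanging the names $p\leftrightarrow q$, $a_0\leftrightarrow b_0$, $a_1\leftrightarrow b_1$ maps this system to itself; we call this the \emph{swap}. After Maker's move $p$, the strong leaf $G(a_1)$ contains a threat. The weak leaf $G(a_0)$ becomes the path $\{q,v\},\{v,u\}$, which Maker wins by $v$, but which Breaker disarms by claiming $q$, in all copies at once. For example, $G(a_0)\sqcup G(a_0)$ is safe by the pairs $\{p,q\},\{v,u\},\{v',u'\}$, whereas $G(a_1)\sqcup G(a_0)$ is a winner by the next lemma. This is why the partner $a_0^*$ of $a_0$ is $a_1$ and not $a_0$.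

Put $\pi(x_i)=p_i$, $\pi(a_j)=p$ and $\pi(b_j)=q$.

\begin{lemma}\label{lem:leaf}
In both systems, for every leaf $\ell$:
\begin{enumerate}
\item[(a)] every edge of $G(\ell)$ contains both $\pi(\ell)$ and $v$;
\item[(b)] $G(\ell)^{+P}$ has the edge $\{v\}$;
\item[(c)] $G(\ell)\sqcup G(\ell^*)$ is a winner.
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (a) and (b) are read off the lists. In $G(x_i)\sqcup G(x_i)$ the move $p_i$ creates two threats. In $G(a_1)\sqcup G(a_0)$, with edges $\{p,v'\},\{p,q,v\},\{p,v,u\}$, Maker plays $p$, Breaker must play $v'$, and $v$ creates the threats $\{q\}$ and $\{u\}$. The swap gives the case of $b_0,b_1$.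
\end{proof}

\emph{Terms} are built from leaves by the binary symbols $\vee,\wedge$ and the unary symbol $\lambda$. The hypergraph $G(t)$ is defined recursively by $G(t_1\vee t_2)=\vee(G(t_1),G(t_2))$, $G(t_1\wedge t_2)=\wedge(G(t_1),G(t_2))$ and $G(\lambda t_1)=\lambda(G(t_1))$, with fresh interiors for all subterms. Every edge of $G(t)$ contains an interior vertex. The \emph{principal} vertices of $G(t)$ are $d_1,d_2$ if $t=t_1\vee t_2$, the vertex $g$ if $t=\lambda t_1$, and $m$ if $t=t_1\wedge t_2$, always taken in the outermost gadget; a leaf has none. The \emph{dual} $t^*$ is obtained by exchanging $\vee$ with $\wedge$, replacing each leaf $\ell$ by $\ell^*$, and keeping $\lambda$; thus $t^{**}=t$.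

A map $\varphi$ from $\Lambda$ to a lattice $L$ extends to terms by $\varphi(t_1\vee t_2)=\varphi(t_1)\vee\varphi(t_2)$, $\varphi(t_1\wedge t_2)=\varphi(t_1)\wedge\varphi(t_2)$ and $\varphi(\lambda t_1)=\varphi(t_1)$. A \emph{valuation} is an order-preserving map $\varphi\colon\Lambda\to L$. Two constructions will be used.

\emph{Dual valuations.} Let $L^{\mathrm{op}}$ be $L$ with the order reversed, so that joins and meets are exchanged. For a valuation $\varphi$ in $L$, the map $\varphi^*(\ell)=\varphi(\ell^*)$ is a valuation in $L^{\mathrm{op}}$, because both the involution and the passage to $L^{\mathrm{op}}$ reverse the order. Induction on $t$ gives $\varphi^*(t)=\varphi(t^*)$.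

\emph{Characteristic valuations.} For a leaf $\ell$ let $\chi_\ell\colon\Lambda\to\{0,1\}$ be the valuation in the two-element lattice with $\chi_\ell(\ell')=1$ if and only if $\ell\le\ell'$.

\begin{lemma}\label{lem:chi}
If $\chi_\ell(t)=1$, then $\varphi(\ell)\le\varphi(t)$ and $\varphi(t^*)\le\varphi(\ell^*)$ for every valuation $\varphi$.
\end{lemma}

\begin{proof}
The second inequality is the first one for $\varphi^*$. We prove the first by induction on $t$. If $t$ is a leaf, then $\ell\le t$ and $\varphi$ preserves order. If $t=t_1\vee t_2$, some $\chi_\ell(t_i)$ is $1$, so $\varphi(\ell)\le\varphi(t_i)\le\varphi(t)$. If $t=t_1\wedge t_2$, both are $1$, so $\varphi(\ell)\le\varphi(t_1)\wedge\varphi(t_2)$. The symbol $\lambda$ changes no value.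
\end{proof}

\section{The game on one term}\label{sec:one}

Maker is not obliged to follow the script of principal moves: he may claim a point early, or a vertex deep inside the term. Breaker needs a uniform punishment for such moves. The next lemma provides it: a single free move of Breaker shuts $G(t)$ down, even if Maker is given all the points.

\begin{lemma}[shutdown]\label{lem:shut}
Let $t$ be a term in either system.
\begin{enumerate}
\item[(a)] There is an interior vertex $w$ with $G(t)^{+P-w}$ safe.
\item[(b)] If $t$ is not a leaf and $z$ is an interior non-principal vertex, there is an interior vertex $w\ne z$ with $G(t)^{+P+z-w}$ safe.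
\item[(c)] If $t$ is a leaf and $z$ is any vertex, Breaker can answer $z$ by $v$ or by $\pi(t)$ so that no edge of $G(t)$ survives.
\end{enumerate}
\end{lemma}

\begin{proof}
For (c), answer $v$ if $z\ne v$ and $\pi(t)$ if $z=v$, and use Lemma~\ref{lem:leaf}(a). We prove (a) and (b) by induction on $t$. If $t$ is a leaf, a term $\lambda t_1$, or a term $t_1\wedge t_2$, then one interior vertex lies in all edges, namely $v$, $g$ or $m$. Take it as $w$; in (b) it differs from $z$ because it is principal. No edge survives.

Let $t=t_1\vee t_2$. In (a) put $i=1$; in (b) let $i$ be the index with $z$ interior to $G(t_i)$. Take $w=d_i$ and $j=3-i$. The surviving edges are the sets $e\cup\{d_j\}$ with $e$ an edge of $G(t_j)^{+P}$, and $d_j$ is unclaimed. None is empty. If Maker now plays a vertex other than $d_j$, Breaker plays $d_j$ and no edge survives. If Maker plays $d_j$, the edges of $G(t_j)^{+P}$ remain, and Breaker plays the vertex given by (a) for $t_j$.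
\end{proof}

With these punishments only principal moves matter, and the game on $G(t)$ simply evaluates $t$ as a Boolean expression.

\begin{lemma}\label{lem:bool}
Let $M,N\subseteq P$ be disjoint, and define $\omega\colon\Lambda\to\{0,1\}$ by $\omega(\ell)=1$ if and only if $G(\ell)^{+M-N}$ is a winner. Then, for every term $t$, the position $G(t)^{+M-N}$ is a winner if and only if $\omega(t)=1$.
\end{lemma}

\begin{proof}
For leaves this is the definition. Recall that the gadgets commute with the claims $M,N$.

Suppose $\omega(t)=1$, and use induction on $t$ together with Lemma~\ref{lem:force} for an edgeless $X$. If $t=t_1\vee t_2$, some $G(t_i)^{+M-N}$ is a winner and (a) applies; if $t=\lambda t_1$, (b) applies; if $t=t_1\wedge t_2$, both $G(t_i)^{+M-N}$ are winners and (c) applies.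

Suppose $\omega(t)=0$ and $t$ is not a leaf, and use induction on the number of vertices of $G(t)$. The position has no empty edge, since only points have been claimed. Let Maker play $z$. If $z$ is a point, Breaker plays $w$ from Lemma~\ref{lem:shut}(a); if $z$ is interior and non-principal, he plays $w$ from Lemma~\ref{lem:shut}(b). In both cases the result is safe by \eqref{eq:claims}. If $t=t_1\vee t_2$ and $z=d_i$, the answer $d_{3-i}$ leaves $G(t_i)^{+M-N}$, and $\omega(t_i)=0$. If $t=\lambda t_1$ and $z=g$, the answer $c$ leaves $G(t_1)^{+M-N}$, and $\omega(t_1)=0$. If $t=t_1\wedge t_2$ and $z=m$, pick $i$ with $\omega(t_i)=0$; the answer $g_{3-i}$ leaves $G(\lambda t_i)^{+M-N}$, and $G(\lambda t_i)$ has fewer vertices than $G(t)$. These positions are safe by induction.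
\end{proof}

\begin{corollary}\label{cor:one}
Let $t$ be a term.
\begin{enumerate}
\item[(a)] In both systems, $G(t)$ is safe and $G(t)^{+P}$ is a winner.
\item[(b)] In the antichain system, $G(t)^{+p_i}$ is a winner if and only if $\chi_{x_i}(t)=1$.
\item[(c)] In the two-chain system, $G(t)^{+p}$, $G(t)^{+p-q}$, $G(t)^{+q}$, $G(t)^{+q-p}$ are winners if and only if, respectively, $\chi_{a_0}(t)$, $\chi_{a_1}(t)$, $\chi_{b_0}(t)$, $\chi_{b_1}(t)$ equal $1$.
\end{enumerate}
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:bool} it suffices to compute $\omega$ on leaves. (a) Without claims every leaf is safe by the pair $\{\pi(\ell),v\}$, so $\omega$ is constantly $0$; for $M=P$ it is constantly $1$ by Lemma~\ref{lem:leaf}(b). (b) $G(x_i)^{+p_i}$ has the edge $\{v\}$, and for $j\ne i$ the only edge of $G(x_j)^{+p_i}$ is $\{p_j,v\}$; so $\omega=\chi_{x_i}$. (c) The edges that remain after each set of claims are as follows.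
\begin{center}
\begin{tabular}{l|llll|l}
claims & $G(a_0)$ & $G(a_1)$ & $G(b_0)$ & $G(b_1)$ & winners\\ \hline
$+p$ & $\{q,v\},\{v,u\}$ & $\{v\}$ & $\{q,v\},\{q,v,u\}$ & $\{q,v\}$ & $a_0,a_1$\\
$+p-q$ & $\{v,u\}$ & $\{v\}$ & none & none & $a_1$\\
$+q$ & $\{p,v\},\{p,v,u\}$ & $\{p,v\}$ & $\{p,v\},\{v,u\}$ & $\{v\}$ & $b_0,b_1$\\
$+q-p$ & none & none & $\{v,u\}$ & $\{v\}$ & $b_1$
\end{tabular}
\end{center}
Maker wins the listed entries by playing $v$, and in each other entry all edges contain one fixed pair. The sets of winners are the sets of leaves above $a_0$, $a_1$, $b_0$, $b_1$.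
\end{proof}

\section{The game on two terms}\label{sec:two}

Consider how one would argue about an inequality $s^*\le t$. A join in $t$ or a meet in $s^*$ can be verified by exhibiting one good argument; a meet in $t$ or a join in $s^*$ can be refuted by exhibiting one bad argument. Since $s^*$ has a meet where $s$ has a join, the prover chooses at the symbols $\vee$ of $s$ and $t$, and the refuter at the symbols $\wedge$. These are the choices of Maker and Breaker in $G(s)\sqcup G(t)$. We need one instance in which Maker wins, and the general statement for Breaker.

\begin{lemma}\label{lem:maker}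
$G(t)\sqcup G(t^*)$ is a winner for every term $t$.
\end{lemma}

\begin{proof}
Use induction on $t$. Leaves are Lemma~\ref{lem:leaf}(c). If $t=\lambda t_1$, apply Lemma~\ref{lem:force}(b) to both sides of the winner $G(t_1)\sqcup G(t_1^*)$. Otherwise, exchanging $t$ and $t^*$ if necessary, $t=t_1\wedge t_2$ and $t^*=t_1^*\vee t_2^*$. For $i=1,2$ the hypergraph $G(t_i)\sqcup G(t_i^*)$ is a winner by induction, so $G(t_i)\sqcup G(t^*)$ is a winner by Lemma~\ref{lem:force}(a). Lemma~\ref{lem:force}(c) with $X=G(t^*)$ finishes the proof.
\end{proof}

\begin{proposition}\label{prop:breaker}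
Let $s,t$ be terms in either system and let $\varphi$ be a valuation in a lattice $L$. If $\varphi(s^*)\not\le\varphi(t)$, then $G(s)\sqcup G(t)$ is safe.
\end{proposition}

\begin{proof}
We use induction on the number of vertices, for all $L$ and $\varphi$ at once. The hypothesis is symmetric in $s$ and $t$: since $\varphi^*(t^*)=\varphi(t)$ and $\varphi^*(s)=\varphi(s^*)$, it says that $\varphi^*(t^*)\not\le\varphi^*(s)$ in $L^{\mathrm{op}}$. There is no empty edge. Let Maker play $z$; if $z$ is interior we may assume, by the symmetry, that it lies in $G(t)$.

\emph{Case A: $z$ is interior and non-principal.} Breaker shuts $G(t)$ down. If $t$ is not a leaf, he plays $w$ from Lemma~\ref{lem:shut}(b); the position is $G(s)\sqcup G(t)^{+z-w}$, where $G(s)$ is safe by Corollary~\ref{cor:one}(a) and $G(t)^{+P+z-w}$ is safe, so Lemma~\ref{lem:union}(c) applies. If $t$ is a leaf, he answers by Lemma~\ref{lem:shut}(c); only edges of $G(s)$ remain, and these form a safe hypergraph.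

\emph{Case B: $z$ is principal.} Breaker preserves the failure of the inequality. If $t=t_1\vee t_2$ and $z=d_i$, the answer $d_{3-i}$ leaves $G(s)\sqcup G(t_i)$, and $\varphi(s^*)\not\le\varphi(t_i)$ because $\varphi(t_i)\le\varphi(t)$. If $t=\lambda t_1$, the answer $c$ leaves $G(s)\sqcup G(t_1)$ with $\varphi(t_1)=\varphi(t)$. If $t=t_1\wedge t_2$, then $\varphi(s^*)\not\le\varphi(t_i)$ for some $i$, since otherwise $\varphi(s^*)$ would lie below the meet; the answer $g_{3-i}$ leaves $G(s)\sqcup G(\lambda t_i)$. Each of these is safe by induction.

\emph{Case C: $z$ is a point.} This move acts on both sides, and Breaker has only one answer. In the antichain system let $z=p_i$ and $\ell=x_i$. In the two-chain system we may assume $z=p$, by applying the swap to $s$, $t$ and $\varphi$, and we let $\ell=a_0$. By Corollary~\ref{cor:one}, $G(t)^{+z}$ is safe if and only if $\chi_\ell(t)=0$, and the same holds for $s$.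

If $\chi_\ell(t)=0$, only the side of $s$ needs attention. Breaker plays $w$ from Lemma~\ref{lem:shut}(a) in $G(s)$. The position is $G(s)^{+z-w}\sqcup G(t)^{+z}$, where $G(s)^{+P-w}$ and $G(t)^{+z}$ are safe, so Lemma~\ref{lem:union}(c) applies. If $\chi_\ell(s)=0$, he does the same with $s$ and $t$ exchanged.

Let $\chi_\ell(s)=\chi_\ell(t)=1$, so that both sides have become winners. Lemma~\ref{lem:chi} gives $\varphi(s^*)\le\varphi(\ell^*)$ and $\varphi(\ell)\le\varphi(t)$. In the antichain system $\ell^*=\ell$, which contradicts the hypothesis; so this case does not occur. In the two-chain system we only get $\varphi(s^*)\le\varphi(a_1)$ and $\varphi(a_0)\le\varphi(t)$. If $\chi_{a_1}(t)=1$, then $\varphi(s^*)\le\varphi(a_1)\le\varphi(t)$ by Lemma~\ref{lem:chi}. If $\chi_{a_1}(s)=1$, then $\varphi(s^*)\le\varphi(a_1^*)=\varphi(a_0)\le\varphi(t)$. Both contradict the hypothesis, so $\chi_{a_1}(s)=\chi_{a_1}(t)=0$. Breaker answers $q$, which also acts on both sides: $G(s)^{+p-q}$ and $G(t)^{+p-q}$ are safe by Corollary~\ref{cor:one}(c), and they are disjoint because no point is left. Lemma~\ref{lem:union}(a) applies.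
\end{proof}

\begin{corollary}\label{cor:key}
If $G(t)\preceq G(t')$, then $\varphi(t)\le\varphi(t')$ for every valuation $\varphi$ in every lattice.
\end{corollary}

\begin{proof}
Test with $X=G(t^*)$. By Lemma~\ref{lem:maker}, $G(t)\sqcup G(t^*)$ is a winner, hence so is $G(t')\sqcup G(t^*)$. Proposition~\ref{prop:breaker} for the terms $s=t^*$ and $t'$ gives $\varphi(t)=\varphi(s^*)\le\varphi(t')$.
\end{proof}

\begin{remark}
That $\varphi$ preserves the order of $\Lambda$ is used through Lemma~\ref{lem:chi}, in Case C. It cannot be dropped: $G(a_0)\sqcup G(a_0)$ is safe but $G(a_1)\sqcup G(a_1)$ is a winner by the move $p$, so Proposition~\ref{prop:breaker} fails for $s=t=a_1$ and a map with $\varphi(a_0)=1$, $\varphi(a_1)=0$.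
\end{remark}

\section{A shrinking sequence of triangles: proof of Theorem~\ref{thm:main}}\label{sec:main}

By Corollary~\ref{cor:key} it suffices to find a valuation of the two-chain system that takes infinitely many values. The lattice cannot be distributive, since in a distributive lattice every term equals a join of meets of leaves, and there are finitely many of these. We use the lattice $L$ of convex subsets of $\mathbb R^2$ under inclusion; the meet is the intersection and the join is the convex hull of the union. With coordinates $(\xi,\eta)$, define the valuation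
\[
\varphi(a_0)=\{(0,0)\},\quad \varphi(a_1)=[0,1]\times[0,1],\quad \varphi(b_0)=\{(3,0)\},\quad \varphi(b_1)=[2,3]\times[0,1].
\]
Joining with $\varphi(a_0)$ and meeting with $\varphi(a_1)$ projects a set from the right square into the left one, and the corresponding operations with $b_0,b_1$ project it back; a round trip loses height. Accordingly, let
\[
\tau_0=b_1,\qquad \tau_{n+1}=b_1\wedge\bigl(b_0\vee(a_1\wedge(a_0\vee \tau_n))\bigr),\qquad A_n=G(\tau_n),
\]
and for $0<h\le1$ let $T_h$ be the triangle with vertices $(2,0),(2,h),(3,0)$.

\begin{figure}[ht]
\centering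
\begin{tikzpicture}[scale=2.6]
\fill[gray!20] (2,0) -- (2,0.8) -- (3,0) -- cycle;
\fill[gray!20] (0,0) -- (1,0) -- (1,0.4) -- cycle;
\fill[gray!70] (2,0) -- (2,0.2) -- (3,0) -- cycle;
\draw (0,0) rectangle (1,1);
\draw (2,0) rectangle (3,1);
\draw[dashed] (0,0) -- (2,0.8);
\draw[dashed] (1,0.4) -- (3,0);
\draw[dashed] (1,0) -- (2,0);
\fill (0,0) circle (0.02) node[below] {$a_0$};
\fill (3,0) circle (0.02) node[below] {$b_0$};
\node at (0.5,0.85) {$a_1$};
\node at (2.6,0.85) {$b_1$};
\node[above left] at (2,0.8) {$(2,h)$};
\node[above right] at (1,0.1) {$(1,h/2)$};
\node at (2.2,0.42) {$T_h$};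
\node[below] at (2.3,0) {$T_{h/4}$};
\end{tikzpicture}
\caption{One round trip in the lattice of convex sets. The triangle $T_h$ in the square $b_1$ is joined with the point $a_0$ and cut by the square $a_1$, giving the left triangle of height $h/2$. This is joined with the point $b_0$ and cut by the square $b_1$, giving the dark triangle $T_{h/4}$.}\label{fig:trip}
\end{figure}

\begin{lemma}\label{lem:triangles}
$\varphi(\tau_n)=T_{4^{-n}}$ for $n\ge1$. Hence $\varphi(\tau_0)\supsetneq\varphi(\tau_1)\supsetneq\varphi(\tau_2)\supsetneq\cdots$.
\end{lemma}

\begin{proof}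
Let $Y=T_h$, or let $Y=\varphi(b_1)$ and $h=1$; see Figure~\ref{fig:trip}. In the first case $\varphi(a_0)\vee Y$ is the triangle with vertices $(0,0),(3,0),(2,h)$, and in the second it is the quadrilateral with vertices $(0,0),(3,0),(3,1),(2,1)$. In both cases its part over $0\le\xi\le 1$ is given by $0\le\eta\le h\xi/2$. As $h/2\le1$, the meet with $\varphi(a_1)$ is the triangle with vertices $(0,0),(1,0),(1,h/2)$. Its join with $\varphi(b_0)$ is the triangle with vertices $(0,0),(3,0),(1,h/2)$, whose part over $1\le\xi\le3$ is given by $0\le\eta\le h(3-\xi)/4$. The meet with $\varphi(b_1)$ is the set given by $2\le\xi\le3$, $0\le\eta\le h(3-\xi)/4$, which is $T_{h/4}$. Starting from $\varphi(\tau_0)=\varphi(b_1)$, induction gives the formula.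
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n<m$ we have $\varphi(\tau_n)\not\subseteq\varphi(\tau_m)$ by Lemma~\ref{lem:triangles}, so $A_n\not\preceq A_m$ by Corollary~\ref{cor:key}. The classes of the $A_n$ are pairwise distinct, so $\mathcal H_2$ is infinite, and so is $\mathcal H_k$ for $k\ge2$ by Lemma~\ref{lem:embed}. By Proposition~\ref{prop:small}, $\mathcal H_0$ and $\mathcal H_1$ are finite.
\end{proof}

\section{Meets, chains and antichains: proof of Theorem~\ref{thm:more}}\label{sec:more}

So far we have only refuted relations $A\preceq B$, for which one test hypergraph suffices. To find chains we must establish such relations, against every $X$. The method is to let Breaker transfer his answers from one game to the other, by induction on the size of $X$.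

\subsection*{Meets}

The following lemma is Theorem~\ref{thm:more}(a).

\begin{lemma}\label{lem:meet}
Let $A,A_1,A_2$ be $k$-pointed. Then $\lambda(A)$ is equivalent to $A$, and the class of $\wedge(A_1,A_2)$ is the greatest lower bound of the classes of $A_1$ and $A_2$ in $\mathcal H_k$.
\end{lemma}

\begin{proof}
We have $A\preceq\lambda(A)$ by Lemma~\ref{lem:force}(b). If $A\sqcup X$ is safe, it stays safe after adding the disjoint edge $\{g,c\}$, by Lemma~\ref{lem:union}(a), and every edge of $\lambda(A)\sqcup X$ contains an edge of this hypergraph. So $\lambda(A)\preceq A$.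

If $C\preceq A_1$, $C\preceq A_2$ and $C\sqcup X$ is a winner, then $A_1\sqcup X$ and $A_2\sqcup X$ are winners, hence so is $\wedge(A_1,A_2)\sqcup X$ by Lemma~\ref{lem:force}(c). Thus $C\preceq\wedge(A_1,A_2)$.

It remains to show $\wedge(A_1,A_2)\preceq A_1$; the gadget is symmetric in its two arguments. We prove by induction on $|V(X)|$, for all numbers of points and all $A_1,A_2,X$, that $\wedge(A_1,A_2)\sqcup X$ is safe if $A_1\sqcup X$ is. Note that $X$ is safe, and that all edges of the gadget contain $m$; in particular there is no empty edge. Let Maker play $z$. If $z=m$, the answer $g_2$ leaves $\lambda(A_1)\sqcup X$, which is safe by the first paragraph. If $z\ne m$ is interior to the gadget, the answer $m$ leaves only the edges of $X$. Let $z\in V(X)$, possibly a point, and take a safe answer to $z$ in $A_1\sqcup X$. If it is a pass or a vertex interior to $A_1$, the resulting safe position has all edges of $X^{+z}$, so $X^{+z}$ is safe, and the answer $m$ leaves only the edges of $X^{+z}$. If it is a vertex $y\in V(X)$, Breaker answers $y$. Only points of the gadget can be among $z,y$, so the position is $\wedge(A_1^{+z-y},A_2^{+z-y})\sqcup X^{+z-y}$,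 while $A_1^{+z-y}\sqcup X^{+z-y}$ is safe by the choice of $y$. Induction applies.
\end{proof}

\subsection*{Derivable inequalities}

We work in the two-chain system with terms that do not contain $\lambda$. Let $\sqsubseteq$ be the least relation on such terms that satisfies the following rules.
\begin{enumerate}
\item[(R0)] $\ell\sqsubseteq\ell'$ if $\ell\le\ell'$ in $\Lambda$.
\item[(R1)] If $s_1\sqsubseteq t$ and $s_2\sqsubseteq t$, then $s_1\vee s_2\sqsubseteq t$.
\item[(R2)] If $s\sqsubseteq t_1$ and $s\sqsubseteq t_2$, then $s\sqsubseteq t_1\wedge t_2$.
\item[(R3)] If $s\sqsubseteq t_j$ for some $j$, then $s\sqsubseteq t_1\vee t_2$.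
\item[(R4)] If $s_i\sqsubseteq t$ for some $i$, then $s_1\wedge s_2\sqsubseteq t$.
\end{enumerate}
Each rule is valid in lattices, so $s\sqsubseteq t$ implies $\varphi(s)\le\varphi(t)$ for every valuation, and in particular $\chi_\ell(s)\le\chi_\ell(t)$. Also $s\sqsubseteq t$ implies $t^*\sqsubseteq s^*$, because dualizing preserves (R0) and exchanges (R1) with (R2) and (R3) with (R4).

The hard rule in the next proposition is (R1). We do not claim that the gadget $\vee$ gives least upper bounds in $\mathcal H_k$; we prove what is needed for terms. This is where $k=2$ is used: once a point is claimed, we are in $\mathcal H_1$ or $\mathcal H_0$, where Proposition~\ref{prop:small} and Corollary~\ref{cor:one} determine the classes from the values $\chi_\ell$.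

\begin{proposition}\label{prop:derive}
If $s\sqsubseteq t$, then $G(s)\preceq G(t)$.
\end{proposition}

\begin{proof}
We use induction on the derivation. Rules (R2) and (R4) follow from Lemma~\ref{lem:meet}, and (R3) from Lemma~\ref{lem:force}(a).

\emph{Rule (R0).} By reflexivity and the swap it suffices to show $G(a_0)\preceq G(a_1)$. Let $G(a_1)\sqcup X$ be safe. Maker's move $p$ creates the threat $\{v\}$, and the answer $v$ leaves $X^{+p}$; so $X^{+p}$ is safe. Neither $p$ nor $v$ is a vertex of $X^{+p}$, so adding the edge $\{p,v\}$ to $X^{+p}$ gives a safe hypergraph $K$ by Lemma~\ref{lem:union}(a). Both edges of $G(a_0)$ contain $\{p,v\}$, and an edge $e$ of $X$ contains $e\setminus\{p\}$. So $G(a_0)\sqcup X$ is safe by Lemma~\ref{lem:mono}.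

\emph{Rule (R1).} Let $s=s_1\vee s_2$ with $s_i\sqsubseteq t$ and $G(s_i)\preceq G(t)$ for $i=1,2$. Then $\chi_\ell(s)\le\chi_\ell(t)$ for all $\ell$. We show by induction on $|V(X)|$, over 2-pointed $X$, that $G(s)\sqcup X$ is safe if $G(t)\sqcup X$ is. Note that $X$ is safe, so there is no empty edge. Let Maker play $z$ in $G(s)\sqcup X$.

If $z=d_i$, the answer $d_{3-i}$ leaves $G(s_i)\sqcup X$, which is safe because $G(s_i)\preceq G(t)$. If $z$ is another interior vertex of $G(s)$, Breaker answers by Lemma~\ref{lem:shut}(b), and Lemma~\ref{lem:union}(c) applies. Let $z\in V(X)$, possibly a point, and take a safe answer to $z$ in $G(t)\sqcup X$. If it is a pass or a vertex interior to $G(t)$, then $X^{+z}$ is safe; Breaker plays $w$ from Lemma~\ref{lem:shut}(a) in $G(s)$, and Lemma~\ref{lem:union}(c) applies.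

Otherwise the answer is a vertex $y\in V(X)$, and Breaker plays it. Put $A=G(s)^{+z-y}$, $B=G(t)^{+z-y}$ and $X'=X^{+z-y}$. Then $B\sqcup X'$ is safe, so $B$ and $X'$ are safe, and we must show that $A\sqcup X'$ is safe. If neither $z$ nor $y$ is a point, then $A=G(s)$, $B=G(t)$ and induction applies to $X'$. Up to the swap, three cases remain; in each we use Corollary~\ref{cor:one}.
\begin{itemize}
\item $z=p$, $y=q$. As $B=G(t)^{+p-q}$ is safe, $\chi_{a_1}(t)=0$, so $\chi_{a_1}(s)=0$ and $A$ is safe. No point is left, and Lemma~\ref{lem:union}(a) applies.
\item $z=p$, $y\notin P$. Now $A,B,X'$ are 1-pointed with point $q$. As $B=G(t)^{+p}$ is safe, $\chi_{a_0}(t)=0$, so $\chi_{a_0}(s)=0$ and $A$ is safe; thus $A$ is trivial or middle. Since $B^{+q}=G(t)^{+P}$ is a winner, $B$ is middle. So $A\preceq B$ by Proposition~\ref{prop:small}, and $A\sqcup X'$ is safe.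
\item $z\notin P$, $y=p$. Again the point is $q$. Here $A=G(s)^{-p}$ is safe by \eqref{eq:claims}. If $A^{+q}$ is safe, Lemma~\ref{lem:union}(c) applies. Otherwise $A$ is middle and $G(s)^{+q-p}$ is a winner, so $\chi_{b_1}(s)=1$, hence $\chi_{b_1}(t)=1$ and $B^{+q}=G(t)^{+q-p}$ is a winner. Then $B$ is middle as well, so $A$ and $B$ are equivalent, and $A\sqcup X'$ is safe. \qedhere
\end{itemize}
\end{proof}

\subsection*{Chains and the free lattice}

The \emph{free lattice generated by a poset} $\Lambda$ is a lattice $F$ with an order-preserving map $\iota\colon\Lambda\to F$ whose image generates $F$, such that every order-preserving map $\varphi$ from $\Lambda$ to a lattice $L$ has the form $\psi\circ\iota$ for a lattice homomorphism $\psi\colon F\to L$. Every element of $F$ is $\iota(t)$ for some term $t$ without $\lambda$. By Dean's theorem \cite{dean}, the rules (R0)--(R4) describe exactly the order of $F$: we have $\iota(s)\le\iota(t)$ if and only if $s\sqsubseteq t$. For an antichain $\Lambda$ one obtains the usual free lattice on a set of generators, written $FL(n)$ for $n$ generators. An \emph{order-embedding} is a map $f$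 with $f(\alpha)\le f(\beta)$ if and only if $\alpha\le\beta$.

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $\ell$ be a leaf and $s\sqsubseteq s'$. Then $\ell\sqsubseteq\ell$ by (R0), so $\ell\vee s\sqsubseteq\ell\vee s'$ by (R3) twice and (R1), and $\ell\wedge s\sqsubseteq\ell\wedge s'$ by (R4) twice and (R2). We have $\tau_1\sqsubseteq b_1=\tau_0$ by (R0) and (R4). If $\tau_{n+1}\sqsubseteq\tau_n$, then joining with $a_0$, meeting with $a_1$, joining with $b_0$ and meeting with $b_1$ gives $\tau_{n+2}\sqsubseteq\tau_{n+1}$. So $A_{n+1}\preceq A_n$ for all $n$ by Proposition~\ref{prop:derive}, and $A_n\not\preceq A_{n+1}$ by Section~\ref{sec:main}: the chain $A_0\succ A_1\succ A_2\succ\cdots$ is strictly descending.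

Dualizing gives $\tau_n^*\sqsubseteq\tau_{n+1}^*$, so $G(\tau_n^*)\preceq G(\tau_{n+1}^*)$. Suppose that $G(\tau_{n+1}^*)\preceq G(\tau_n^*)$. Apply Corollary~\ref{cor:key} to the dual $\varphi^*$ of the valuation of Section~\ref{sec:main}. Since $\varphi^*(\tau_j^*)=\varphi(\tau_j)$ and the order is reversed, we get $\varphi(\tau_{n+1})\supseteq\varphi(\tau_n)$, contradicting Lemma~\ref{lem:triangles}. So $G(\tau_0^*)\prec G(\tau_1^*)\prec\cdots$. Both chains pass to $\mathcal H_k$, $k\ge2$, by Lemma~\ref{lem:embed}.

Finally let $F$ be the free lattice generated by $\Lambda=\mathbf2+\mathbf2$. If $\iota(s)\le\iota(t)$, then $s\sqsubseteq t$ by Dean's theorem, so $G(s)\preceq G(t)$ by Proposition~\ref{prop:derive}. Conversely, $G(s)\preceq G(t)$ implies $\iota(s)\le\iota(t)$ by Corollary~\ref{cor:key} for the valuation $\iota$. Hence sending $\iota(t)$ to the class of $G(t)$ is well defined and is an order-embedding of $F$ in $\mathcal H_2$.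
\end{proof}

\subsection*{Antichains}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Use the antichain system with $k=3$ and the valuation $\iota\colon\{x_1,x_2,x_3\}\to FL(3)$. By a theorem of Whitman \cite{whitman}, $FL(3)$ contains the free lattice on countably many generators $\gamma_1,\gamma_2,\dots$ as a sublattice. These generators form an antichain: for $i\neq j$, the homomorphism to $\{0,1\}$ that sends $\gamma_i$ to $1$ and all other generators to $0$ rules out $\gamma_i\le\gamma_j$. Choose terms $t_n$ in $x_1,x_2,x_3$ with $\iota(t_n)=\gamma_n$. By Corollary~\ref{cor:key}, $G(t_i)\preceq G(t_j)$ implies $\gamma_i\le\gamma_j$, hence $i=j$. So the classes of $G(t_1),G(t_2),\dots$ form an infinite antichain in $\mathcal H_3$, and in $\mathcal H_k$ for all $k\ge3$ by Lemma~\ref{lem:embed}.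
\end{proof}

\begin{thebibliography}{9}

\bibitem{dean}
R. A. Dean, \emph{Completely free lattices generated by partially ordered sets}, Trans. Amer. Math. Soc. 83 (1956).

\bibitem{posgames}
\texttt{http://people.mpi-inf.mpg.de/\~{}mkutz/diss/kutz\_posgames.pdf}

\bibitem{whitman}
Whitman, \emph{Free lattices II}, Ann. of Math. 43 (1942).

\end{thebibliography}
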